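# The Randić index and the radius: why $R(G)>r(G)-\frac12$ for every connected graph

## 1. Trees: pruning down to a path

All graphs are finite and simple. A graph is nontrivial if it has at least two vertices. We write $d(x)$ or $d_x$ for the degree of $x$, and $d(x,y)$ for a distance. The eccentricity of a vertex is its largest distance to another vertex, the radius $r(G)$ is the smallest eccentricity, and the diameter $D(G)$ is the largest. The Randić index of $G$ is
$$R(G)=\sum_{uv\in E(G)}\frac1{\sqrt{d(u)d(v)}} .$$

One number is a sum of local degree data; the other is a global distance. A conjecture of Fajtlowicz says that they are related: $R(G)\ge r(G)-1$ for every connected $G$. Caporossi and Hansen showed $R(T)\ge r(T)+\sqrt2-\frac32$ for every nontrivial tree $T$, and the conjecture is known to hold for connected graphs with cyclomatic number $|E|-|V|+1$ at most $4$. (The problem is stated in this form in "Miskolc Mathematical Notes", doi:10.18514/mmn.2013.662.) We shall prove the conjecture for all nontrivial connected graphs, with $\frac12$ in place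 of $1$.

Some values by hand. A star with $k$ edges has $R=\sqrt k$ and $r=1$. The cycle $C_n$ has $R=\frac n2$ and $r=\lfloor n/2\rfloor$. The complete graph $K_n$ has $R=\frac n2$ and $r=1$. The path on $n\ge3$ vertices has $R=\frac{n-3}2+\sqrt2$ and $r=\lfloor n/2\rfloor$. So long thin graphs are the tight ones.

The square root makes every edge depend on both of its ends. We trade it for something that depends on only one end.

**Definition ($R'$).** $\displaystyle R'(G)=\sum_{uv\in E(G)}\frac1{\max\{d(u),d(v)\}}$. The *weight* of an edge is its term in this sum; $w_G(F)$ is the total weight in $G$ of a set $F$ of edges.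

Since $\sqrt{d(u)d(v)}\le\max\{d(u),d(v)\}$, we have $R(G)\ge R'(G)$. For a star $R'=1$; a path with $m\ge2$ edges has $R'=\frac m2$, and $R'(K_2)=1$.

**Observation.** If $d(v)\ge1$ and no neighbor of $v$ has larger degree than $v$, then each edge at $v$ weighs $\frac1{d(v)}$, so *the edges at $v$ weigh exactly $1$ together*. Applied to a vertex of maximum degree, this gives $R'(G)\ge1$ as soon as $G$ has an edge.

**Lemma 1 (pruning).** *Let $c$ be a cut vertex of a connected graph $G$, and let $Q$ be a union of some, but not all, components of $G-c$. Then $R'(G-Q)\le R'(G)$. In particular, if $|V(G)|\ge3$, deleting a leaf does not increase $R'$.*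

*Proof.* Let $k=d(c)$ and $j=|N(c)\cap Q|$, so $1\le j<k$. The only surviving edges whose weight changes are the $k-j$ edges at $c$ that remain. Such an edge $cy$ goes from $\frac1{\max\{k,d_y\}}$ to $\frac1{\max\{k-j,d_y\}}$, a gain of at most $\frac1{k-j}-\frac1k=\frac j{k(k-j)}$. In total the gain is at most $\frac jk$.

It remains to see that the lost edges weigh at least $\frac jk$. If all neighbors of $c$ in $Q$ have degree at most $k$, the $j$ lost edges at $c$ alone weigh $\frac jk$. Otherwise a vertex of maximum degree in $Q$ has degree larger than $k$. Its neighbors lie in $Q\cup\{c\}$, so none has larger degree, and its edges, all of which are lost, weigh $1\ge\frac jk$ by the Observation. For the last sentence take $c$ to be the neighbor of the leaf, which is a cut vertex when $|V(G)|\ge3$. $\square$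

**Proposition 2 (trees).** *For every nontrivial tree $T$, $2R'(T)\ge D(T)$, and hence $R(T)\ge R'(T)\ge r(T)-\frac12$.*

*Proof.* Fix $p,p'$ at distance $D=D(T)$. While there is a leaf other than $p,p'$, delete it; by Lemma 1 this does not increase $R'$, and it does not touch the path from $p$ to $p'$. At the end we have a tree with at most two leaves, that is, the path of length $D$ from $p$ to $p'$. Its $R'$ is $\frac D2$ if $D\ge2$ and $1$ if $D=1$. So $2R'(T)\ge D$. A tree satisfies $r(T)=\lceil D(T)/2\rceil\le\frac{D(T)+1}2$ (textbook), which gives the second claim. $\square$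

What changes when $G$ has cycles?

## 2. Spanning trees of small diameter, and edges that cannot be deleted for free

First, the diameter is no longer the right quantity. In $C_n$ we have $r=D=\lfloor n/2\rfloor$, so a bound $2R'\ge D$ gives only half of what we need. The tree proof suggests the replacement.

**Definition ($\tau$).** For connected $G$, $\tau(G)$ is the minimum diameter of a spanning tree of $G$.

For a tree $\tau=D$. For $C_n$, $\tau=n-1$, and for $K_n$ with $n\ge3$, $\tau=2$. A useful small graph is the *net*: a triangle with one leaf at each vertex. Here $D=3$ and $r=2$. Every spanning tree arises by deleting one triangle edge and has diameter $4$, so $\tau=4$. All six edges weigh $\frac13$, so $R'=2$ and $2R'=\tau$.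

**Theorem 3.** *(I) $2R'(G)\ge\tau(G)$ for every connected $G$ with at least one edge. (II) $2R'(G)\ge\tau(G)+\frac23$ if $G$ is 2-connected.*

Here *2-connected* means: connected, at least three vertices, no cut vertex. For instance, $C_n$ has $2R'=n=\tau+1$.

**Theorem 4.** *For every nontrivial connected graph $G$,*
$$R(G)\ge R'(G)\ge\tfrac12\tau(G)\ge r(G)-\tfrac12,\qquad\text{and}\qquad R(G)>r(G)-\tfrac12 .$$
*In particular $R(G)\ge r(G)-1$.*

*Proof of Theorem 4 from Theorem 3.* Let $T$ be a spanning tree of diameter $\tau=\tau(G)$. Distances in $T$ are at least those in $G$, so $r(G)\le r(T)=\lceil\tau/2\rceil\le\frac{\tau+1}2$. This is the last inequality of the chain, and (I) is the middle one.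

For strictness, suppose $R(G)=r(G)-\frac12$. Then $R(G)=R'(G)$, so every edge joins two vertices of equal degree, and $G$, being connected, is regular. A $k$-regular graph on $n$ vertices has $\frac{kn}2$ edges of weight $\frac1k$, so $R(G)=\frac n2$ and $n=2r(G)-1$. But a spanning tree has diameter at most $n-1$, so $r(G)\le\lceil\frac{n-1}2\rceil=r(G)-1$, a contradiction. $\square$

The bounds for $R'$ are best possible: the path on $2k$ vertices, $k\ge2$, has $R'=k-\frac12$, $r=k$, $\tau=2k-1$. (The best additive constant for $R$ itself is not determined by this argument.)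

How would one prove (I)? Passing to a connected spanning subgraph never decreases $\tau$, because it leaves fewer spanning trees. So the sensible first attempt is this: *delete edges of cycles, one by one, without increasing $R'$, until a tree is left; then use Proposition 2.* The attempt fails at a definite point, because a deletion lowers degrees and so raises the weights of other edges.

For $m\ge4$ let $F_m$ be the complete bipartite graph $K_{2,m}$ with a leaf added at each of the $m$ vertices of degree $2$. It has two vertices $h,h'$ of degree $m$ and vertices $x_1,\dots,x_m$ of degree $3$, each with a leaf. Delete $hx_1$. We lose $\frac1m$. The other $m-1$ edges at $h$ gain $\frac1{m-1}-\frac1m=\frac1{m(m-1)}$ each, that is, $\frac1m$ together. The leaf edge at $x_1$ goes from $\frac13$ to $\frac12$. The change is $+\frac16$. So deleting *any* edge on a cycle of $F_m$ increases $R'$.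

For $F_4$ one can still win by deleting several edges at once: $R'(F_4)=8\cdot\frac14+4\cdot\frac13=\frac{10}3$. If we delete all edges at $h$ except $hx_1$, what remains weighs $\frac13$ (edge $hx_1$), $4\cdot\frac14$ (edges at $h'$), $\frac13$ and $3\cdot\frac12$ (leaf edges), total $\frac{19}6<\frac{10}3$. The general change for $F_m$ is $-1+\frac13+\frac{m-1}6$, positive when $m\ge6$.

A second thought is to remove leaves, by induction. The net shows the trouble with one leaf at a time: without one leaf it has degrees $3,3,2$ on the triangle, $R'=\frac53$ and $\tau=3$. So $2R'$ dropped by only $\frac23$ while $\tau$ dropped by $1$; the inequality for the smaller graph does not give it for the net.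

The way out combines the two attempts: *if every deletion of cycle edges increases $R'$, then removing all leaves at once must decrease $R'$ by a lot.* In $F_m$, removing all leaves lowers $R'$ from $2+\frac m3$ to $2$. We shall show that in a block with leaves where all connected deletions increase $R'$, removing the leaves lowers $R'$ by more than $\frac23$, hence $2R'$ by more than $\frac43$ (Lemma 13). Since $\tau$ drops by at most $2$, this is short by $\frac23$, and exactly this must come from the block itself. That is why (II) is proved together with (I). To prove (II) we need its version for a graph with one leaf (Lemma 15), and in the end the vertices of degree $2$ of a 2-connected graph play the role of leaves.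

## 3. Cutting and replacing at a cut vertex

This section collects the surgery that reduces everything to a block with leaves.

**Lemma 5.** *If $z$ is a leaf whose neighbor $w$ has degree $2$, and the other neighbor $w'$ of $w$ has degree at least $2$, then $R'(G-z)=R'(G)-\frac12$.*

*Proof.* The edge $zw$ weighs $\frac12$. The edge $ww'$ weighs $\frac1{d(w')}$ before and after. $\square$

**Definition (splitting).** Let $c$ be a cut vertex of the connected graph $G$. Divide the components of $G-c$ into two nonempty groups, and let $A$ and $B$ be the subgraphs induced by $c$ together with each group. So $G=A\cup B$ and $V(A)\cap V(B)=\{c\}$. Put $k_A=d_A(c)$, $k_B=d_B(c)$. Let $A^+$ be $A$ with $k_B$ new leaves at $c$, and $B^+$ be $B$ with $k_A$ new leaves at $c$.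

**Lemma 6 (splitting).** *In this situation*
$$R'(G)=R'(A^+)+R'(B^+)-1. \tag{1}$$
*Moreover $|E(A^+)|=|E(A)|+k_B\le|E(G)|$, with equality if and only if $B$ is a star with center $c$; symmetrically for $B^+$.*

*Proof.* In $A^+$ the vertex $c$ has degree $k_A+k_B=d(c)$, so all old vertices keep their degrees, and $R'(A^+)=w_G(E(A))+\frac{k_B}{d(c)}$. Likewise $R'(B^+)=w_G(E(B))+\frac{k_A}{d(c)}$. Add. For the edge count, $k_B\le|E(B)|$ with equality iff all edges of the connected graph $B$ are at $c$. $\square$

For example, the path with $4$ edges, split in the middle, gives two paths with $3$ edges: $2=\frac32+\frac32-1$.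

**Lemma 7 (path replacement).** *In a splitting let $L=\mathrm{ecc}_B(c)$ and let $G_L$ be $A$ with a path of length $L$ attached at $c$. If $2R'(B^+)\ge L+1+2\varepsilon$, then $R'(G_L)\le R'(G)-\varepsilon$.*

*Proof.* Put $d=d(c)=k_A+k_B$ and $d'=k_A+1=d-k_B+1$, the degree of $c$ in $G_L$; note $d'\ge2$. The $k_A=d'-1$ edges of $A$ at $c$ gain at most $\frac1{d'}-\frac1d=\frac{k_B-1}{dd'}$ each; no other edge of $A$ changes. The new path weighs $\frac1{d'}+\frac{L-1}2$. Finally $R'(G)=w_G(E(A))+R'(B^+)-\frac{k_A}d$. Hence
$$R'(G)-R'(G_L)\ge\frac{L+1}2+\varepsilon-\frac{k_A}d-\frac1{d'}-\frac{L-1}2-\frac{(d'-1)(k_B-1)}{dd'} .$$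
Since $1-\frac{k_A}d=\frac{k_B}d$, the right side is $\varepsilon+\frac{k_Bd'-d-(d'-1)(k_B-1)}{dd'}$, and the numerator equals $-d+d'+k_B-1=0$. $\square$

**Lemma 8.** *If in Lemma 7 also $\mathrm{ecc}_A(c)\ge L$, then $\tau(G_L)\ge\tau(G)$.*

*Proof.* Let $T'$ be a spanning tree of $G_L$ of diameter $\tau(G_L)$. It contains the attached path. Let $T'_A$ be its restriction to $A$, a spanning tree of $A$, and let $e=\mathrm{ecc}_{T'_A}(c)\ge\mathrm{ecc}_A(c)\ge L$. Add to $T'_A$ a breadth-first-search tree of $B$ from $c$, which has depth $L$. This is a spanning tree of $G$ of diameter at most $\max\{\mathrm{diam}\,T'_A,\,e+L,\,2L\}=\max\{\mathrm{diam}\,T'_A,\,e+L\}=\mathrm{diam}\,T'$. $\square$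

**Lemma 9.** *(a) If $G''$ is a connected spanning subgraph of $G$, its distances are at least those of $G$; so $D(G'')\ge D(G)$, and $\tau(G'')\ge\tau(G)$. (b) Let $B$ be 2-connected. If some but not all edges at one vertex $h$ are deleted, the result is connected. For each edge $e$, $B-e$ is connected.*

*Proof.* (a) A path of $G''$ is a path of $G$, and a spanning tree of $G''$ is one of $G$. (b) $B-h$ is connected and $h$ still has a neighbor. Every vertex of $B$ has degree at least $2$ (the neighbor of a leaf would be a cut vertex), so deleting one edge $e$ deletes some but not all edges at an end of $e$. $\square$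

Part (b) remains true when leaves are attached to $B$ and their edges are kept.

## 4. How $R'$ reacts to deleting edges

We now compute changes of $R'$ exactly. All quantities below refer to the degrees in the graph $G$ *before* the deletion.

**Definition (local data).** For a vertex $x$ let $s_x,t_x,a_x$ be the numbers of neighbors of degree smaller than, equal to, larger than $d_x$; we speak of *lower*, *tie* and *higher* neighbors. For $d_x\ge2$ put
$$\alpha_x=\frac{a_x+t_x}{d_x(d_x-1)}=\frac{d_x-s_x}{d_x(d_x-1)},\qquad\beta_x=\frac{s_x}{d_x(d_x-1)} .$$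
An edge is a *tie* if its ends have equal degree, otherwise *strict*. For a vertex set $Z$, $\lambda(Z)=\sum\frac1{d(d-1)}$ over the ties with both ends in $Z$, where $d\ge2$ is the common degree.

In $F_m$: $x_i$ has one lower neighbor (its leaf) and $a=2$, so $\alpha_{x_i}=\frac13$, $\beta_{x_i}=\frac16$; $h$ has only lower neighbors, so $\alpha_h=0$, $\beta_h=\frac1{m-1}$. In the net every triangle vertex has $s=1,t=2,a=0$, and $\lambda$ of the triangle is $3\cdot\frac16=\frac12$.

*The basic observation.* Delete some edges so that every vertex loses at most one edge, except possibly one vertex $h$. Let $xy$ be a surviving edge not at $h$. If $d_x>d_y$, then $d_x-1\ge d_y$, so the maximum of the two degrees stays at $x$: the edge gains exactly $\frac1{d_x-1}-\frac1{d_x}=\frac1{d_x(d_x-1)}$ if $x$ lost an edge, and $0$ otherwise. If $d_x=d_y=d$, it gains exactly $\frac1{d(d-1)}$ if both ends lost an edge, and $0$ otherwise.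

So a vertex that loses an edge raises its edges to lower neighbors: this is what $\beta_x$ measures. Two tied vertices must both lose one: this is $\lambda$.

**Lemma 10 (deletion rules).**

*(a) Let $e=xy$ have ends of degree at least $2$. Then*
$$R'(G-e)-R'(G)=\beta_x-\alpha_y\quad\text{if }d_y>d_x, \tag{2}$$
$$R'(G-e)-R'(G)=\frac{s_x+s_y-(d-1)}{d(d-1)}\quad\text{if }d_x=d_y=d. \tag{3}$$

*(b) If the ends of $e=xy$ have degree at least $2$ and $s_x=0$, then $R'(G-e)\le R'(G)$.*

*(c) Hub rule. Let $a_h=0$, $N(h)=K\,\dot\cup\,Z$, $K\ne\emptyset$, all $z\in Z$ of degree at least $2$. Deleting the edges from $h$ to $Z$ changes $R'$ by*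
$$-1+\sum_{y\in K}\frac1{\max\{|K|,d_y\}}+\sum_{z\in Z}\beta_z+\lambda(Z). \tag{4}$$

*(d) Second rule. Let $a_y=1$, $t_y=0$, and let $Z$ be a set of lower neighbors of $y$ of degree at least $2$ such that all other lower neighbors of $y$ are leaves, $g\in\{0,1\}$ in number. Deleting the edges from $y$ to $Z$ changes $R'$ by*
$$-\frac{s_y}{d_y}+\frac g2+\sum_{z\in Z}\beta_z+\lambda(Z). \tag{5}$$

*Proof.* (a) If $d_y>d_x$: the edge $e$ weighed $\frac1{d_y}$; the $s_y-1$ other edges from $y$ to lower neighbors gain $\frac1{d_y(d_y-1)}$ each; the $s_x$ edges from $x$ to lower neighbors gain $\beta_x$ together; nothing else changes. The sum is $\frac{-(d_y-1)+s_y-1}{d_y(d_y-1)}+\beta_x=\beta_x-\alpha_y$. If the degrees are equal, we get $-\frac1d+\frac{s_x+s_y}{d(d-1)}$.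

(b) As $s_x=0$, $d_y\ge d_x$. If $d_y>d_x$, then $\beta_x=0$ and the change is $-\alpha_y\le0$. If $d_y=d_x=d$, the change is $\frac{s_y-(d-1)}{d(d-1)}\le0$, because $x$ is a tie neighbor of $y$ and so $s_y\le d-1$.

(c) The edges at $h$ weighed $1$ by the Observation of Section 1. Afterwards $h$ has degree $|K|$, and the edge $hy$, $y\in K$, weighs $\frac1{\max\{|K|,d_y\}}$. Each $z\in Z$ loses one edge; since $d_h\ge d_z$, $h$ is not a lower neighbor of $z$, so all $s_z$ lower edges of $z$ survive and, not being at $h$, gain $\beta_z$ together. Ties inside $Z$ gain $\lambda(Z)$. By the basic observation nothing else changes.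

(d) Here $|Z|=s_y-g$ and $d_y=s_y+1$, so $y$ ends with degree $1+g$. The lost edges weigh $\frac{s_y-g}{d_y}$. If $g=1$, the leaf edge goes from $\frac1{d_y}$ to $\frac12$. The edge to the higher neighbor of $y$ keeps its weight, since that neighbor loses nothing. The vertices of $Z$ contribute $\sum_Z\beta_z+\lambda(Z)$ as in (c), because $y$ is a higher neighbor of each $z$. The sum is (5). $\square$

## 5. Admissible sets: a sum over outside edges equals a sum over inside edges

We isolate the vertex sets on which no single deletion is free.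

**Definition (admissible set).** A set $X\subseteq V(G)$ is *admissible* if $|X|\ge2$, $G[X]$ is connected, and

* (C1) $d_x\ge3$ for $x\in X$, and every neighbor of $x$ outside $X$ has degree smaller than $d_x$;
* (C2) $\alpha_y<\beta_x$ for each edge $xy$ of $G[X]$ with $d_y>d_x$;
* (C3) $s_u+s_v\ge d$ for each tie $uv$ of $G[X]$ of degree $d$.

By (2) and (3), conditions (C2) and (C3) together say exactly that $R'(G-e)>R'(G)$ for each edge $e$ of $G[X]$. By (C1), higher and tie neighbors of vertices of $X$ lie in $X$.

*Two examples.* In $F_m$, $m\ge4$, let $X$ be the set of non-leaves. (C1) holds, (C2) reads $0<\frac16$, and there are no ties. In the triangle with *two* leaves at each vertex, let $X$ be the triangle; all degrees are $4$, $s=2$, and (C3) reads $4\ge4$.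

**Lemma 11.** *If $X$ is admissible, then $s_x\ge1$ for all $x\in X$, and $\alpha_x\le\frac1{d_x}\le\frac13$.*

*Proof.* If $a_x=t_x=0$, then $s_x=d_x\ge3$. If $x$ has a higher neighbor $y$, then $y\in X$ and $\beta_x>\alpha_y\ge0$ by (C2). If $xv$ is a tie, then $v\in X$, $s_v\le d_x-1$, and (C3) gives $s_x\ge1$. Now $\alpha_x=\frac{d_x-s_x}{d_x(d_x-1)}\le\frac1{d_x}$. $\square$

**Definition (the two sums).** Let $X$ be admissible and let $s^o_x$ be the number of neighbors of $x$ outside $X$ (all of them lower). For edges of $G[X]$ put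
$$\varphi(xy)=\hat\varphi(xy)=\beta_x-\alpha_y\ \text{ if }d_y>d_x;$$
$$\varphi(uv)=\beta_u+\beta_v,\qquad\hat\varphi(uv)=\beta_u+\beta_v-\frac{\min(s^o_u,s^o_v)}{d(d-1)}\ \text{ for a tie }uv\text{ of degree }d.$$
Put
$$\Sigma(X)=\sum_{x\in X}s^o_x\alpha_x,\qquad\hat\Sigma(X)=\Sigma(X)-\sum_{\text{ties }uv\text{ of }G[X]}\frac{\min(s_u^o,s_v^o)}{d(d-1)} .$$
Let $H=\{x\in X:a_x=0\}$, $Y=X\setminus H$, and $W_h=N(h)\cap X$.

Where these come from: when $X$ is a block and each $s^o_x\in\{0,1\}$ counts a leaf, $\hat\Sigma(X)$ will be exactly the drop of $R'$ when all leaves are removed. We want it large. The point of the next lemma is that it is also a sum of *positive* terms, one for each edge of $G[X]$, and the edges near a vertex of $H$ can be bounded below by the hub rule. Note that $H$ contains all vertices of maximum degree in $X$, by (C1), and that neighbors in $X$ of $h\in H$ have degree at most $d_h$.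

**Definition (good pair).** $(h,x_1)$ with $h\in H$, $x_1\in W_h$ is a *good pair* if
$$\hat\Sigma(X)\ge\sum_{z\in W_h\setminus x_1}\beta_z+\lambda(W_h\setminus x_1)+\frac1{d_{x_1}}, \tag{6}$$
$$\Sigma(X)\ge\sum_{z\in W_h\setminus x_1}\beta_z+\lambda(W_h\setminus x_1)+\frac1{d_{x_1}}+s^o_h\alpha_h. \tag{7}$$

*Examples.* In $F_m$: $\Sigma=\hat\Sigma=m\cdot\frac13$, and the $2m$ edges have $\varphi=\frac16$, again $\frac m3$ in total. The pair $(h,x_1)$ is good: $\frac m3\ge\frac{m-1}6+\frac13$. In the triangle with two leaves at each vertex: $\alpha=\beta=\frac16$, $\Sigma=3\cdot2\cdot\frac16=1=3\varphi$, and $\hat\varphi=\frac13-\frac2{12}=\frac16$, $\hat\Sigma=\frac12$. A pair of triangle vertices is good: $\frac12\ge\frac16+\frac14$ and $1\ge\frac16+\frac14+\frac26$.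

**Lemma 12.** *Let $X$ be admissible.*

*(a) $\Sigma(X)=\sum_{e\in E(G[X])}\varphi(e)$ and $\hat\Sigma(X)=\sum_{e\in E(G[X])}\hat\varphi(e)$.*

*(b) $\varphi\ge\hat\varphi>0$. For a tie of degree $d$, $\hat\varphi(uv)\ge\max(\beta_u,\beta_v)$ and $\hat\varphi(uv)\ge\frac2{d(d-1)}$.*

*(c) For $h\in H$: $\sum_{x\in W_h}\varphi(hx)=\sum_{W_h}\beta_x+s^o_h\alpha_h$, and $\sum_{x\in W_h}\hat\varphi(hx)\ge\sum_{W_h}\beta_x$.*

*(d) $\frac1{d_x}-\beta_x\le\frac16$ for $x\in X$, and $(a_x+t_x)\beta_x\ge\frac1{d_x}$ if $a_x+t_x\ge1$.*

*(e) (i) If $u,v\in H$ are adjacent, $(u,v)$ and $(v,u)$ are good pairs. (ii) If $H$ is independent, then $Y\ne\emptyset$; for $y^*\in Y$ of maximum degree in $Y$, all higher neighbors of $y^*$ lie in $H$, there is at least one, and $(h,y^*)$ is a good pair for each higher neighbor $h$ of $y^*$. In particular a good pair always exists.*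

*Proof of (a).* Both sides come from one identity, valid term by term: $s_x\alpha_x=(a_x+t_x)\beta_x$. Sum it over $X$. On the left, $s_x-s^o_x$ counts the lower neighbors in $X$, so the left side is $\Sigma(X)+\sum\alpha_y$ over the strict edges $xy$ of $G[X]$ with higher end $y$. On the right, higher and tie neighbors lie in $X$, so we get $\sum_{\text{strict}}\beta_x$ ($x$ the lower end) plus $\sum_{\text{ties}}(\beta_u+\beta_v)$. Rearranging gives the first formula; subtracting the corrections at the ties gives the second.

*Proof of (b).* For strict edges this is (C2). For a tie, $\min(s^o_u,s^o_v)\le\min(s_u,s_v)$, so $\hat\varphi(uv)\ge\frac{\max(s_u,s_v)}{d(d-1)}=\max(\beta_u,\beta_v)$; and $\max(s_u,s_v)\ge2$ because $s_u+s_v\ge d\ge3$.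

*Proof of (c).* Let $d=d_h$; as $a_h=0$, $\alpha_h=\frac{t_h}{d(d-1)}$. The $s_h-s^o_h$ strict edges from $h$ into $X$ contribute $\sum\beta_x-(s_h-s_h^o)\frac{t_h}{d(d-1)}$, and the $t_h$ ties contribute $\sum\beta_x+t_h\frac{s_h}{d(d-1)}$. The total is $\sum_{W_h}\beta_x+\frac{s_h^ot_h}{d(d-1)}$, as claimed. Passing to $\hat\varphi$ costs at most $\frac{s^o_h}{d(d-1)}$ at each tie at $h$, in total at most $s^o_h\alpha_h$.

*Proof of (d).* With $d=d_x$ and $s_x\ge1$ (Lemma 11), $\frac1d-\beta_x\le\frac1d-\frac1{d(d-1)}=\frac{d-2}{d(d-1)}$, and this is at most $\frac16$ because $(d-3)(d-4)\ge0$ for integers. Further $a_x+t_x$ and $s_x$ are both at least $1$ and have sum $d$, so their product is at least $d-1$.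

*Proof of (e)(i).* The edge $uv$ is a tie, as neither end has a higher neighbor. We sum over three disjoint families of edges of $G[X]$: the edges at $u$; the $t_v-1$ ties at $v$ other than $uv$; the ties inside $W_u\setminus v$. By (c) the first gives at least $\sum_{W_u}\beta$ for $\hat\varphi$, and exactly $\sum_{W_u}\beta+s^o_u\alpha_u$ for $\varphi$. By (b) each tie in the second gives at least $\beta_v$, and the third gives at least $\lambda(W_u\setminus v)$. As $\sum_{W_u}\beta$ contains $\beta_v$, the total is at least $\sum_{W_u\setminus v}\beta+t_v\beta_v+\lambda(W_u\setminus v)$, plus $s^o_u\alpha_u$ for $\Sigma$. Since $a_v=0$ and $t_v\ge1$, (d) gives $t_v\beta_v\ge\frac1{d_v}$. So $(u,v)$ is good, and by symmetry $(v,u)$.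

*Proof of (e)(ii).* $G[X]$ is connected with at least two vertices, so it has an edge and $Y\ne\emptyset$. We have $a_{y^*}\ge1$; higher neighbors of $y^*$ lie in $X$ but, by maximality, not in $Y$, so they lie in $H$. No lower neighbor of $y^*$ lies in $H$, since it has the higher neighbor $y^*$. So $a_{y^*}+t_{y^*}$ equals $|H\cap N(y^*)|$ plus the number of ties from $y^*$ to $Y$. Let $h$ be a higher neighbor of $y^*$. As $H$ is independent, $W_{h'}\subseteq Y$ for every $h'\in H$, and the edge sets at different vertices of $H$ are disjoint. We use four disjoint families, which we shall meet again: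

* (F1) the edges of $G[X]$ at $h$, worth at least $\sum_{W_h}\beta$;
* (F2) for each other $h'\in H\cap N(y^*)$, the edges of $G[X]$ at $h'$, worth at least $\sum_{W_{h'}}\beta\ge\beta_{y^*}$;
* (F3) the ties from $y^*$ to $Y$, each worth at least $\beta_{y^*}$;
* (F4) the ties inside $W_h\setminus y^*$, worth at least $\lambda(W_h\setminus y^*)$.

The total is at least $\sum_{W_h\setminus y^*}\beta+\lambda(W_h\setminus y^*)+(a_{y^*}+t_{y^*})\beta_{y^*}$, plus $s^o_h\alpha_h$ for $\Sigma$, by (c). By (d) the last product is at least $\frac1{d_{y^*}}$. $\square$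

**Convention (paying with ties).** From now on we bound $\Sigma$ or $\hat\Sigma$ below by summing $\varphi$ or $\hat\varphi$ over disjoint families of edges, plus ties not in these families which pay for terms $\lambda(\cdot)$. Since $\hat\varphi(uv)\ge\frac2{d(d-1)}$, one tie can pay its contribution $\frac1{d(d-1)}$ to *two* different $\lambda$'s. So two sets of $\lambda$-ties may overlap. All remaining edges of $G[X]$ contribute positive amounts and may be dropped.

## 6. Blocks with leaves: the leaves are worth more than $\frac23$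

**Lemma 13.** *Let $G$ consist of a 2-connected graph $B$ and leaves, each vertex of $B$ adjacent to at most one leaf; let $P$ be the set of vertices of $B$ adjacent to a leaf. Suppose $R'(G'')>R'(G)$ for every proper connected spanning subgraph $G''$ of $G$. Then $X=V(B)$ is admissible and $R'(G)-R'(B)=\hat\Sigma(X)>\frac23$.*

The hypothesis matters: removing the leaves of the net lowers $R'$ only from $2$ to $\frac32$; there, by (3), deleting a triangle edge does not change $R'$.

**Step 1: admissibility.** This step makes Section 5 available. For $e\in E(B)$, $G-e$ is connected, so $R'(G-e)>R'(G)$. By Lemma 10(b), $s_x\ge1$ for all $x\in B$. If $x\in B$ had $d_x=2$, both its neighbors would lie in $B$ and have degree at least $2$, so $s_x=0$, a contradiction; thus $d_x\ge3$. Neighbors outside $X$ are leaves, so (C1) holds. (C2) and (C3) follow from (2) and (3). Clearly $s^o_x$ is $1$ if $x\in P$ and $0$ otherwise.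

**Step 2: the drop equals $\hat\Sigma$.** This turns the claim into a lower bound for $\hat\Sigma=\hat\Sigma(X)$. When all leaves are deleted, every vertex of $B$ loses at most one edge. A vertex $x\in P$ loses its leaf edge, of weight $\frac1{d_x}$; its $s_x-1$ other lower edges gain $\frac1{d_x(d_x-1)}$ each; ties with both ends in $P$ gain $\frac1{d(d-1)}$. So
$$R'(G)-R'(B)=\sum_{x\in P}\Bigl(\frac1{d_x}-\frac{s_x-1}{d_x(d_x-1)}\Bigr)-\sum_{\text{ties in }P}\frac1{d(d-1)}=\sum_{x\in P}\alpha_x-\sum_{\text{ties in }P}\frac1{d(d-1)}=\hat\Sigma .$$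
In $\sum_{x\in P}\frac{t_x}{d_x(d_x-1)}$ each tie inside $P$ is counted twice, so
$$\hat\Sigma\ge\sum_{x\in P}\frac{a_x}{d_x(d_x-1)}+\sum_{\text{ties in }P}\frac1{d(d-1)}. \tag{8}$$

**Step 3: what the hypothesis says at a hub.** This gives the main lower bounds. Let $h\in H$; put $g=1$ if $h\in P$ and $g=0$ otherwise. Let $\emptyset\ne J\subsetneq W_h$, $j=|J|$, $j+g\le3$. Deleting the edges from $h$ to $W_h\setminus J$ keeps $G$ connected (Lemma 9(b)), so it increases $R'$. In the hub rule (4), $K$ is $J$ together with the leaf at $h$ if $g=1$, and $|K|=j+g\le3\le d_y$ for $y\in J$. Thus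
$$\sum_{W_h\setminus J}\beta+\lambda(W_h\setminus J)>1-\frac g{j+1}-\sum_{y\in J}\frac1{d_y}. \tag{9}$$
Note $|W_h|\ge2$, as $B$ is 2-connected. Taking $J=\{x\}$, adding $\beta_x$ and using $\frac1{d_x}-\beta_x\le\frac16$ (Lemma 12(d)), we get
$$\sum_{W_h}\beta+\lambda(W_h\setminus x)>\tfrac56-\tfrac g2. \tag{10}$$

**Step 4: vertices of degree 3 and 4.** The bounds of Step 3 are weak for small degrees; there (8) will do. Let $n_3$ be the number of vertices of $B$ of degree $3$.

(S3) A vertex $x\in B$ with $d_x=3$ can have only a leaf as a lower neighbor, and $s_x\ge1$; so $x\in P$ and $s_x=1$. It has no tie, since (C3) would need $s_u+s_v\ge3$ while $s_u=s_v=1$. So $a_x=2$, $\beta_x=\frac16$, and $x$ contributes $\frac26=\frac13$ to (8).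

(S4) Let $n_3\le1$ and let $x\in B$ have $d_x=4$. Its lower neighbors are at most one leaf and at most one vertex of degree $3$, so $s_x\le2$. If $x$ were adjacent to a vertex of degree $3$, (C2) would give $\frac{4-s_x}{12}<\frac16$, that is, $s_x\ge3$, impossible. So $s_x=1$ and $x\in P$. There is no tie at $x$: (C3) would need $s_u+s_v\ge4$, while both are $1$. So $a_x=3$, $\beta_x=\frac1{12}$, and $x$ contributes $\frac3{12}=\frac14$ to (8).

We now go through the shapes of $H$.

**Case 1: some $h\in H\setminus P$.** Pick $x\in W_h$. The edges of $B$ at $h$ and the ties inside $W_h\setminus x$ give, by Lemma 12(c) and (10) with $g=0$, $\hat\Sigma\ge\sum_{W_h}\beta+\lambda(W_h\setminus x)>\frac56$.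

From now on $H\subseteq P$, so $g=1$ at every hub.

**Case 2: two adjacent $u,v\in H$.** Neither is higher than the other, so $d_u=d_v=D$, and $\hat\varphi(uv)=\beta_u+\beta_v-\frac1{D(D-1)}$. By Lemma 12(c) the edges at $u$ or $v$ give at least
$$\sum_{W_u}\beta+\sum_{W_v}\beta-\hat\varphi(uv)=\sum_{W_u\setminus v}\beta+\sum_{W_v\setminus u}\beta+\frac1{D(D-1)} .$$
Add the ties inside $W_u\setminus v$ and inside $W_v\setminus u$; these contain neither $u$ nor $v$, and the two sets may overlap by the Convention. By (9) with $J=\{v\}$ at $u$ and $J=\{u\}$ at $v$,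
$$\hat\Sigma>2\Bigl(\frac12-\frac1D\Bigr)+\frac1{D(D-1)}=1-\frac{2D-3}{D(D-1)} .$$
Now $\frac{2D-3}{D(D-1)}=\frac3D-\frac1{D-1}$ is decreasing for $D\ge3$ (its derivative $-\frac3{D^2}+\frac1{(D-1)^2}$ is negative there, as $\frac D{D-1}\le\frac32<\sqrt3$), and it is $\frac3{10}$ at $D=6$. So $\hat\Sigma>\frac7{10}$... at least for $D\ge6$. For the remaining values:

* $D=3$ is impossible by (S3).
* $D=4$: by (C3) we may say $s_u\ge2$. Then $u$ has a lower neighbor in $B$, necessarily of degree $3$, and (C2) gives $\frac{4-s_u}{12}<\frac16$, so $s_u\ge3$. At most one lower neighbor is a leaf, so $n_3\ge2$. With the tie $uv$ in (8) ($u,v\in P$), $\hat\Sigma\ge\frac23+\frac1{12}$.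
* $D=5$: by (C3) we may say $s_u\ge3$, so $u$ has at least two lower neighbors in $B$. If $n_3\ge2$, then $\hat\Sigma\ge\frac23+\frac1{20}$ by (8). Otherwise $u$ has a neighbor of degree $4$, whose $\beta$ is $\frac1{12}$ by (S4), and (C2) gives $\frac{5-s_u}{20}<\frac1{12}$, so $s_u\ge4$. Then $u$ has at least three neighbors in $B$ of degree $3$ or $4$, and by (S3), (S4), $\hat\Sigma\ge\frac34$.

**Case 3: $H$ is independent and $|H|\ge2$.** Let $y^*$ and $h$ be as in Lemma 12(e)(ii), $d^*=d_{y^*}$, and let $h'\in H\setminus h$. Recall $W_h,W_{h'}\subseteq Y$.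

Suppose $y^*\in W_{h'}$. Take the families (F1)–(F4), but keep the full value $\sum_{W_{h'}}\beta$ of the edges at $h'$, and add the ties inside $W_{h'}\setminus y^*$. These added ties are not at $y^*$ and not at $H$, so they can coincide only with ties in (F4), which is allowed. By Lemma 12(d) and (9) with $J=\{y^*\}$ at $h$ and at $h'$,
$$\hat\Sigma\ge\sum_{W_h\setminus y^*}\beta+\lambda(W_h\setminus y^*)+\sum_{W_{h'}\setminus y^*}\beta+\lambda(W_{h'}\setminus y^*)+(a_{y^*}+t_{y^*})\beta_{y^*}>2\Bigl(\frac12-\frac1{d^*}\Bigr)+\frac1{d^*}\ge\frac23 .$$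

Suppose $y^*\notin W_{h'}$. Then (F1)–(F4) contain no edge at $h'$. Pick $x'\in W_{h'}$ and add the edges at $h'$ and the ties inside $W_{h'}\setminus x'$; these ties are not at $y^*$, so they can coincide only with ties in (F4). By (9) with $J=\{y^*\}$, the part (F1)–(F4) is larger than $\bigl(\frac12-\frac1{d^*}\bigr)+\frac1{d^*}=\frac12$. By (10) the part at $h'$ is larger than $\frac56-\frac12$. So $\hat\Sigma>\frac56$.

**Case 4: $H=\{h\}$, $h\in P$.** All vertices of maximum degree in $B$ lie in $H$, so $d_h>d_y$ for $y\in Y$. Hence $t_h=0$, $\alpha_h=0$, and $\hat\varphi(hx)=\beta_x$ for $x\in W_h$. Let $y^*$ have maximum degree $d^*$ in $Y$; its only higher neighbor is $h$. Also $|W_h|=d_h-1\ge d^*\ge3$. Let $Y_1$ be the set of $y\in Y$ whose only higher neighbor is $h$; so $y^*\in Y_1$.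

*Case 4a: there is $y'\in Y_1\setminus y^*$.* Put $d'=d_{y'}$ and $J=\{y^*,y'\}\subsetneq W_h$. By (9) with $j=2$, $g=1$,
$$\sum_{W_h\setminus J}\beta+\lambda(W_h\setminus J)>\frac23-\frac1{d^*}-\frac1{d'} .$$
This is paid by the edges from $h$ to $W_h\setminus J$ and the ties inside $W_h\setminus J$. We claim that the edges $hy^*,hy'$ and the ties at $y^*$ or $y'$ contribute in addition at least $\frac1{d^*}+\frac1{d'}$; then $\hat\Sigma>\frac23$.

If $y^*y'$ is not an edge, the ties at $y^*$ and those at $y'$ are disjoint, and the contribution is at least $(1+t_{y^*})\beta_{y^*}+(1+t_{y'})\beta_{y'}\ge\frac1{d^*}+\frac1{d'}$ by Lemma 12(d), since $a=1$ for both.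

If $y^*y'$ is an edge, it is a tie, since otherwise $y^*$ would be a second higher neighbor of $y'$. Its degree $d=d^*=d'$ is at least $4$ by (S3). Since all $s^o\le1$, $\hat\varphi(y^*y')\ge\beta_{y^*}+\beta_{y'}-\frac1{d(d-1)}$. Counting $hy^*$, $hy'$, the tie $y^*y'$ and the $t_{y^*}-1$ and $t_{y'}-1$ other ties, the contribution is at least
$$\frac{(1+t_{y^*})s_{y^*}+(1+t_{y'})s_{y'}-1}{d(d-1)} .$$
By (C3), $s_{y^*}+s_{y'}\ge4$, so one of the two vertices has $s\ge2$; for it $1+t\ge2$ and $(1+t)+s=d$, so $(1+t)s\ge2(d-2)$. For the other vertex the product is at least $d-1$. As $2(d-2)+(d-1)-1=3d-6\ge2(d-1)$ for $d\ge4$, the contribution is at least $\frac2d$, as claimed.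

*Case 4b: $Y_1=\{y^*\}$.* Every vertex of $Y$ of degree $d^*$ has all its higher neighbors in $H=\{h\}$, hence lies in $Y_1$. So $y^*$ is the only vertex of degree $d^*$ in $Y$, and therefore
$$t_{y^*}=0,\quad a_{y^*}=1,\quad s_{y^*}=d^*-1,\quad\beta_{y^*}=\frac1{d^*},\quad\alpha_{y^*}=\frac1{d^*(d^*-1)} .$$
Let $Z$ be the set of lower neighbors of $y^*$ in $B$; put $g^*=1$ if $y^*\in P$ and $g^*=0$ otherwise, so $|Z|=d^*-1-g^*\ge1$. Deleting the edges from $y^*$ to $Z$ keeps $G$ connected, since $B-y^*$ is connected and $hy^*$ is kept. So (5) is positive: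
$$\sum_Z\beta+\lambda(Z)>\frac{d^*-1}{d^*}-\frac{g^*}2 .$$

If $g^*=0$: the edges at $y^*$ are $hy^*$, with $\hat\varphi=\frac1{d^*}$, and $d^*-1$ edges to $z\in Z$ with $\hat\varphi=\beta_z-\alpha_{y^*}$. With the ties inside $Z$,
$$\hat\Sigma\ge\frac1{d^*}+\sum_Z\beta-\frac{d^*-1}{d^*(d^*-1)}+\lambda(Z)=\sum_Z\beta+\lambda(Z)>1-\frac1{d^*}\ge\frac23 .$$

If $g^*=1$: use the edges at $h$, the edges from $y^*$ to $Z$, and the ties inside $Z$ and inside $W_h\setminus y^*$ (there are no ties at $h$ or $y^*$; the two sets may overlap). With (9) for $J=\{y^*\}$ and the last display,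
$$\hat\Sigma>\Bigl(\frac12-\frac1{d^*}\Bigr)+\frac1{d^*}+\Bigl(\frac12-\frac1{d^*}\Bigr)-\frac{d^*-2}{d^*(d^*-1)}=1-\frac{2d^*-3}{d^*(d^*-1)} .$$
As in Case 2, this exceeds $\frac23$ for $d^*\ge6$. Let $d^*\le5$. The $d^*-2$ vertices of $Z$ have degrees between $3$ and $d^*-1$, and $y^*\in P$ contributes $\frac1{d^*(d^*-1)}$ to (8). So $d^*=3$ is impossible. If $d^*=4$, then $n_3\ge2$ and $\hat\Sigma\ge\frac23+\frac1{12}$. If $d^*=5$, then $|Z|=3$; if $n_3\ge2$, $\hat\Sigma\ge\frac23+\frac1{20}$, and otherwise $\hat\Sigma\ge\frac34$ by (S3) and (S4). This proves Lemma 13. $\square$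

## 7. The diameter bound

The first use of Lemma 13 extends Proposition 2 from trees to all graphs, with $D$ in place of $\tau$.

**Lemma 14.** *$2R'(G)\ge D(G)$ for every connected $G$ with an edge.*

*Proof.* Let $G$ be a counterexample with fewest edges and $D=D(G)$. Since $R'\ge1$, $D\ge3$. Fix $p,p'$ at distance $D$.

**Step 1: the hypothesis of Lemma 13, and few leaves.** For a proper connected spanning subgraph $G''$, $2R'(G'')\ge D(G'')\ge D>2R'(G)$. A leaf outside $\{p,p'\}$ could be deleted: by Lemma 1 this does not increase $R'$, and $d(p,p')=D$ remains, so we would have a smaller counterexample. So all leaves are in $\{p,p'\}$.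

**Step 2: every cut vertex $c$ has at most one component of $G-c$ with at least two vertices.** This step isolates a single block. Otherwise split $G=A\cup B$ at $c$ with such components on both sides. Each side has an edge not at $c$, so neither is a star with center $c$, and by Lemma 6 both $A^+,B^+$ have fewer edges than $G$. Let $L_A=\mathrm{ecc}_A(c)$, $L_B=\mathrm{ecc}_B(c)$. A new leaf of $A^+$ has distance $L_A+1$ from some vertex, so minimality gives $2R'(A^+)\ge L_A+1$, and likewise $2R'(B^+)\ge L_B+1$. If $p,p'$ are on different sides (one in $A$, the other in $B$), (1) gives $2R'(G)\ge L_A+L_B\ge D$. If both lie in $A$, then (1) and $R'(B^+)\ge1$ give $2R'(G)\ge2R'(A^+)\ge D(A^+)\ge D$; similarly if both lie in $B$. In every case $G$ is not a counterexample.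

**Step 3: $G$ is a block with at most two leaves.** Let $K$ be $G$ minus its leaves. Since $D\ge3$, $K$ is nonempty, and it is connected. If $|K|=1$, $G$ is a star and $D\le2$. If $|K|=2$, each vertex of $K$ has degree at least $2$ in $G$ and so carries a leaf; as there are at most two leaves, $G$ is the path with three edges and $2R'=3=D$. So $|K|\ge3$. Suppose $K$ had a cut vertex $c$. Two components of $K-c$ lie in different components of $G-c$; each contains a vertex of degree at least $2$ in $G$, which has a neighbor other than $c$. So two components of $G-c$ would have at least two vertices, contrary to Step 2. Hence $K$ is 2-connected. The leaves have distinct neighbors, since two leaves at one vertex would be $p$ and $p'$, with $D=2$.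

**Step 4: conclusion.** Lemma 13 applies with $B=K$ and $|P|\le2$, and gives $\hat\Sigma>\frac23$. But $\hat\Sigma\le\sum_{x\in P}\alpha_x\le2\cdot\frac13$ by Lemma 11. Contradiction. $\square$

## 8. A leaf and a vertex of degree at least two

The next lemma says that if the far vertex is not a leaf, we gain $\frac23$. It is the tool for (II).

**Lemma 15.** *If $G$ is connected, $z$ is a leaf and $y_0\ne z$ has $d(y_0)\ge2$, then $2R'(G)\ge d(z,y_0)+\frac23$.*

For example, a star with center $y_0$ and at least two edges satisfies $2\ge1+\frac23$.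

*Proof.* Let $(G,z,y_0)$ be a counterexample with fewest edges, $\ell=d(z,y_0)$, and $q$ the neighbor of $z$. Since $2R'\ge2$, $\ell\ge2$, and so $q\ne y_0$.

**Step 1: reduction to a 2-connected graph with one leaf.**

(a) *$z$ is the only leaf.* Let $z'\ne z$ be a leaf; then $z'\ne y_0$. Deleting $z'$ does not increase $R'$ and keeps $z$ a leaf and $\ell$ unchanged, so it gives a smaller counterexample unless $d(y_0)$ drops to $1$. In that case $z'$ is adjacent to $y_0$, $d(z,z')=\ell+1$, and Lemma 14 gives $2R'\ge\ell+1$, a contradiction.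

(b) *$y_0$ is not a cut vertex.* Otherwise a neighbor of $y_0$ in a component of $G-y_0$ avoiding $z$ has distance $\ell+1$ from $z$, and Lemma 14 gives $2R'\ge\ell+1$.

(c) *If $c$ is a cut vertex, then $G-c$ has exactly two components, one containing $z$ and the other $y_0$.* We have $c\ne y_0$ by (b) and $c\ne z$. If a component $Q$ of $G-c$ avoids both $z$ and $y_0$, deleting it changes none of $d(y_0)$, $d(z)$, $\ell$ (since $y_0,z\ne c$ have no neighbors in $Q$, and shortest paths from $z$ to $y_0$ avoid $Q$), and by Lemma 1 it does not increase $R'$: a smaller counterexample.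

(d) *There is no cut vertex $c\ne q$.* Otherwise split at $c$ with $z\in A$, $y_0\in B$. The side $B$ is not a star centered at $c$, since $y_0\ne c$ has degree at least $2$; nor is $A$, because of the edge $zq$. So $A^+,B^+$ have fewer edges than $G$. Lemma 14 gives $2R'(A^+)\ge d(z,c)+1$. Minimality, applied to a new leaf of $B^+$ and $y_0$, gives $2R'(B^+)\ge d(c,y_0)+1+\frac23$. By (1), $2R'(G)\ge\ell+\frac23$, a contradiction.

Let $B=G-z$. It is connected, with $|B|\ge3$, as $y_0$ has two neighbors in $B$. A cut vertex of $B$ other than $q$ would be a cut vertex of $G$, contrary to (d). If $q$ were a cut vertex of $B$, $G-q$ would have at least three components, contrary to (c). So $B$ is 2-connected and $d_q\ge3$.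

**Step 2: what minimality gives.** By minimality and by Lemma 14:

* (e1) $R'(G'')>R'(G)$ for every proper connected spanning subgraph $G''$ with $d_{G''}(y_0)\ge2$, because $2R'(G'')\ge d_{G''}(z,y_0)+\frac23\ge\ell+\frac23>2R'(G)$;
* (e2) $R'(G'')>R'(G)-\frac13$ for every connected spanning subgraph $G''$, because $2R'(G'')\ge D(G'')\ge\ell>2R'(G)-\frac23$.

(f) *For $x\in B\setminus y_0$: $s_x\ge1$ and $d_x\ge3$.* If $s_x=0$, choose an edge $xy\in E(B)$ with $y\ne y_0$. Then $G-xy$ is connected, $d(y_0)$ is unchanged, and $R'(G-xy)\le R'(G)$ by Lemma 10(b), contradicting (e1). If $d_x=2$, then $x\ne q$ and both neighbors of $x$ lie in $B$ and have degree at least $2$, so $s_x=0$, a contradiction.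

All deletions below are at one vertex $h$ of $B$ and keep some edge of $B$ at $h$, so connectivity follows from Lemma 9(b).

**Step 3: the case $d(y_0)\ge3$.** Here (e1) covers the deletion of any edge of $B$, so by (f), (2) and (3) the set $X=V(B)$ is admissible, with $s^o_q=1$ and $s^o_x=0$ otherwise. Thus $\Sigma(X)=\alpha_q\le\frac13$. Let $h$ have maximum degree in $B$; so $h\in H$.

If $h\ne y_0$: delete all edges from $h$ to $W_h$ except one, $hx$; let $g=1$ if $h=q$ and $g=0$ otherwise. The vertex $y_0$ loses at most one edge, so (e1) applies, and (4) gives $\sum_{W_h\setminus x}\beta+\lambda(W_h\setminus x)>1-\frac g2-\frac1{d_x}$. Using the edges at $h$ and the ties inside $W_h\setminus x$, and Lemma 12(c), (d), $\Sigma(X)\ge\sum_{W_h}\beta+\lambda(W_h\setminus x)>\frac56-\frac g2\ge\frac13$, a contradiction.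

If $h=y_0$, then $h\ne q$ and all its neighbors, at least three, lie in $X$. Keep the edges to a set $J$ of two of them. By (e1), (4) and Lemma 12(c), (d),
$$\Sigma(X)\ge\sum_{W_h}\beta+\lambda(W_h\setminus J)>1-\sum_{y\in J}\Bigl(\frac1{d_y}-\beta_y\Bigr)\ge\frac23,$$
a contradiction.

**Step 4: the case $d(y_0)=2$, set-up.** Let $N(y_0)=\{u_1,u_2\}$ and $X=V(B)\setminus y_0$. Then $B-y_0$ is connected and $|X|\ge2$; by (f) all degrees in $X$ are at least $3$; the vertices outside $X$ are $z$ and $y_0$, of degrees $1$ and $2$. Deleting an edge of $G[X]$ is covered by (e1). So $X$ is admissible. The number $s^o_x$ counts $z$ (at $q$) and $y_0$ (at $u_1,u_2$), so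
$$\Sigma(X)=\alpha_q+\alpha_{u_1}+\alpha_{u_2}, \tag{11}$$
also if $q\in\{u_1,u_2\}$. We have $\beta_{y_0}=0$, and there are no ties at $y_0$, because $u_1,u_2$ have degree at least $3$. By (2), deleting $y_0u_i$ changes $R'$ by $\beta_{y_0}-\alpha_{u_i}=-\alpha_{u_i}$, so (e2) gives $\alpha_{u_i}<\frac13$. Also $\alpha_q\le\frac13$. Hence (11) is smaller than $1$. Let $(h,x_1)$ be a good pair (Lemma 12(e)), and $W=W_h$.

**Step 5: every good pair has $h=q\notin\{u_1,u_2\}$.** We exclude the other positions of $h$ by comparing (7) with (11).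

(1) *$h\notin\{q,u_1,u_2\}$.* Then $N(h)=W$. Delete all edges at $h$ but $hx_1$: by (e1) and (4), $\sum_{W\setminus x_1}\beta+\lambda(W\setminus x_1)>1-\frac1{d_{x_1}}$. So (7) gives $\Sigma(X)>1$, a contradiction.

(2) *$h=u_i\ne q$.* Then $N(h)=W\cup\{y_0\}$. Delete all edges at $h$ but $hx_1$: by (e2) and (4) (with $\beta_{y_0}=0$ and no tie at $y_0$), $\sum_{W\setminus x_1}\beta+\lambda(W\setminus x_1)>\frac23-\frac1{d_{x_1}}$. As $s^o_h=1$, (7) gives $\Sigma(X)>\frac23+\alpha_h$. But with $u'$ the other neighbor of $y_0$, (11) is $\alpha_h+\alpha_q+\alpha_{u'}<\alpha_h+\frac23$. Contradiction.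

(3) *$h=q\in\{u_1,u_2\}$.* Here $s^o_q=2$. If $W\ne\{x_1\}$, delete the edges from $q$ to $W\setminus x_1$, so that $K=\{z,y_0,x_1\}$; by (e1) and (4), $\sum_{W\setminus x_1}\beta+\lambda(W\setminus x_1)>\frac13-\frac1{d_{x_1}}$. If $W=\{x_1\}$, then $d_q=3$, and $d_{x_1}=3$ as $3\le d_{x_1}\le d_q$. In both cases (7) gives $\Sigma(X)\ge\frac13+2\alpha_q$, while (11) is $2\alpha_q+\alpha_{u'}<2\alpha_q+\frac13$, where $u'$ is the other neighbor of $y_0$. Contradiction.

So every good pair has $h=q\notin\{u_1,u_2\}$. By Lemma 12(e)(i), two adjacent vertices of $H$ would give good pairs with two different first entries; so $H$ is independent. By (e)(ii), $q$ is the only higher neighbor of $y^*$. Put $d^*=d_{y^*}$. Then $d_q\ge d^*+1\ge4$, $N(q)=W_q\cup\{z\}$, $|W_q|\ge3$, $s^o_q=1$. Keeping $z$ and a set $J\subset W_q$ with $|J|=j\in\{1,2\}$, (e1) and (4) give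
$$\sum_{W_q\setminus J}\beta+\lambda(W_q\setminus J)>1-\frac1{j+1}-\sum_{y\in J}\frac1{d_y}. \tag{12}$$
By (11), $\Sigma(X)<\alpha_q+\frac23$.

**Step 6: $H=\{q\}$.** Suppose there is $h'\in H\setminus q$. Let $W'=W_{h'}\subseteq Y$ and pick $x'\in W'$, with $x'=y^*$ if $y^*\in W'$. Put $\rho=1$, $\sigma=0$ if $h'\notin\{u_1,u_2\}$, and $\rho=\frac23$, $\sigma=\alpha_{h'}$ if $h'\in\{u_1,u_2\}$; so $\sigma=s^o_{h'}\alpha_{h'}$. Delete all edges at $h'$ but $h'x'$, and use (e1) in the first case and (e2) in the second, exactly as in (1) and (2): $\sum_{W'\setminus x'}\beta+\lambda(W'\setminus x')>\rho-\frac1{d_{x'}}$.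

If $y^*\notin W'$: add to the families (F1)–(F4) for $(q,y^*)$ the edges at $h'$ and the ties inside $W'\setminus x'$ (none at $y^*$; overlap with (F4) is allowed). By (12) with $J=\{y^*\}$ and Lemma 12(c), (d),
$$\Sigma(X)>\tfrac12+\alpha_q+\bigl(\rho-\tfrac16\bigr)+\sigma .$$

If $y^*\in W'$: keep the full value of the edges at $h'$ and add the ties inside $W'\setminus y^*$, as in Case 3 of Lemma 13:
$$\Sigma(X)>\Bigl(\frac12-\frac1{d^*}\Bigr)+\Bigl(\rho-\frac1{d^*}\Bigr)+\frac1{d^*}+\alpha_q+\sigma\ge\frac12+\rho-\frac13+\alpha_q+\sigma .$$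

For $\rho=1$ both right sides exceed $\alpha_q+\frac23$, a contradiction. For $\rho=\frac23$ both exceed $\alpha_q+\alpha_{h'}+\frac13$, which is larger than (11) $=\alpha_q+\alpha_{h'}+\alpha_{u'}$, where $\{h',u'\}=\{u_1,u_2\}$. Contradiction.

**Step 7: the final contradiction.** Since $H=\{q\}$, $q$ is the unique vertex of maximum degree in $X$. So $t_q=0$, $\alpha_q=0$, $\varphi(qx)=\beta_x$ for $x\in W_q$, and $\Sigma(X)<\frac23$. Let $Y_1$ be the set of $y\in Y$ whose only higher neighbor is $q$; $y^*\in Y_1$.

*There is $y'\in Y_1\setminus y^*$.* Use (12) with $J=\{y^*,y'\}$, the edges at $q$, the ties inside $W_q\setminus J$, and the ties at $y^*$ or $y'$. If $y^*y'$ is an edge, it is a tie (otherwise $y^*$ would be a second higher neighbor of $y'$) and $\varphi(y^*y')=\beta_{y^*}+\beta_{y'}$. So, whether or not $y^*y'$ is an edge,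
$$\Sigma(X)>\frac23-\frac1{d^*}-\frac1{d_{y'}}+(1+t_{y^*})\beta_{y^*}+(1+t_{y'})\beta_{y'}\ge\frac23$$
by Lemma 12(d), a contradiction.

*$Y_1=\{y^*\}$.* Every vertex of $Y$ of degree $d^*$ has all its higher neighbors in $H=\{q\}$ and so lies in $Y_1$. Hence, as in Case 4b of Lemma 13, $t_{y^*}=0$, $a_{y^*}=1$, $s_{y^*}=d^*-1$, $\beta_{y^*}=\frac1{d^*}$, $\alpha_{y^*}=\frac1{d^*(d^*-1)}$. Let $Z$ be the set of lower neighbors of $y^*$ in $X$. The leaf $z$ is not adjacent to $y^*$, since $y^*\ne q$. Deletions of edges from $y^*$ to lower neighbors keep connectivity, since $B-y^*$ is connected and $qy^*$ is kept.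

If $y^*\notin\{u_1,u_2\}$, then $|Z|=d^*-1$. Delete the edges from $y^*$ to $Z$; by (e1) and (5) with $g=0$, $\sum_Z\beta+\lambda(Z)>1-\frac1{d^*}$. The edges at $y^*$ and the ties inside $Z$ give
$$\Sigma(X)\ge\frac1{d^*}+\sum_Z\beta-\frac{d^*-1}{d^*(d^*-1)}+\lambda(Z)>1-\frac1{d^*}\ge\frac23,$$
a contradiction.

If $y^*=u_i$, then $|Z|=d^*-2$. Delete the edges from $y^*$ to $Z\cup\{y_0\}$. By (e2) and (5), with $Z\cup\{y_0\}$ in the role of $Z$, $\beta_{y_0}=0$, no tie at $y_0$ and $g=0$, we get $\sum_Z\beta+\lambda(Z)>\frac{d^*-1}{d^*}-\frac13=\frac23-\frac1{d^*}$. So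
$$\Sigma(X)\ge\frac1{d^*}+\sum_Z\beta-\frac{d^*-2}{d^*(d^*-1)}+\lambda(Z)>\frac23-\frac{d^*-2}{d^*(d^*-1)}=\frac23-\frac1{d^*}+\alpha_{y^*}\ge\frac13+\alpha_{y^*},$$
while (11) is $\alpha_{y^*}+\alpha_{u'}<\alpha_{y^*}+\frac13$, with $u'$ the other neighbor of $y_0$. Contradiction. $\square$

## 9. Graphs with $2R'<\tau$: down to one block

We now prove Theorem 3. Let $G$ be a counterexample to (I) or (II) with fewest edges; so (I) and (II) hold for all connected nontrivial graphs with fewer edges. In this section suppose (I) fails: $2R'(G)<\tau(G)$. By Proposition 2 (or Lemma 14), $G$ is not a tree, since $\tau=D$ for trees. For every proper connected spanning subgraph $G''$, $2R'(G'')\ge\tau(G'')\ge\tau(G)>2R'(G)$.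

**Step 1: at a cut vertex, everything but the deepest component is a path.** Let $c$ be a cut vertex, $C_1$ a component of $G-c$ with largest depth $\max_{y\in C_1}d(c,y)$, $A=G[C_1\cup\{c\}]$, $B_c=G-C_1$, and $L=\mathrm{ecc}_{B_c}(c)\le\mathrm{ecc}_A(c)$. A new leaf of $B_c^+$ has distance $L+1$ from some vertex, so Lemma 14 gives $2R'(B_c^+)\ge L+1$. By Lemma 7 with $\varepsilon=0$ and Lemma 8, $2R'(G_L)\le2R'(G)<\tau(G)\le\tau(G_L)$. So $G_L$ is a counterexample to (I), whence $|E(G_L)|\ge|E(G)|$, that is, $|E(B_c)|\le L$. As the connected graph $B_c$ contains a shortest path of length $L$ from $c$, it is that path, with end $c$.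

**Step 2: $G$ is a block with pendant paths.** Recall that a block is a maximal connected subgraph without a cut vertex of its own; as $G$ is not a tree, it has a 2-connected block $B$. Let $c\in B$ be a cut vertex of $G$. The connected graph $B-c$ lies in $C_1$, since otherwise $B\subseteq B_c$, a path. So what is attached to $B$ at $c$ is exactly the path $B_c$. Thus $G$ is $B$ with at most one pendant path at each vertex.

**Step 3: the pendant paths are single edges.** If a pendant path has length at least $2$ and end $z$, Lemma 5 gives $2R'(G)=2R'(G-z)+1\ge\tau(G-z)+1\ge\tau(G)$, a contradiction. (Adding the leaf $z$ to a spanning tree of $G-z$ increases its diameter by at most $1$.)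

**Step 4: the leaves pay.** So Lemma 13 applies: $R'(G)-R'(B)>\frac23$. Hence $G\ne B$, $B$ has fewer edges, and (II) gives $2R'(B)\ge\tau(B)+\frac23$. Adding the leaves to a spanning tree of $B$ gives $\tau(G)\le\tau(B)+2$. Therefore $2R'(G)>\tau(B)+\frac23+\frac43\ge\tau(G)$, a contradiction. Here we see the need for (II): with $2R'(B)\ge\tau(B)$ alone, the sum would be only $\tau(B)+\frac43$.

## 10. 2-connected graphs: vertices of degree two in the role of leaves

It remains to exclude that (II) fails: $G=B$ is 2-connected and $2R'(B)<\tau(B)+\frac23$.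

**Step 1: three consequences of minimality.** They tell us which deletions are impossible.

(i) For every proper connected spanning subgraph $B''$, (I) gives $2R'(B'')\ge\tau(B'')\ge\tau(B)$, so $R'(B'')>R'(B)-\frac13$.

(ii) *If $e=xy$ is an edge with $d_x,d_y\ge3$, then $R'(B-e)>R'(B)$.* Suppose not, and put $G_1=B-e$, a connected graph with all degrees at least $2$. If $G_1$ is 2-connected, (II) gives $2R'(B)\ge2R'(G_1)\ge\tau(G_1)+\frac23\ge\tau(B)+\frac23$, a contradiction. Otherwise $G_1$ has a cut vertex $c$. If $c\in\{x,y\}$, then $G_1-c=B-c$ would be connected; so $c\ne x,y$. As $G_1-c$ becomes the connected graph $B-c$ when $e$ is added, it has exactly two components. Split $G_1=A_1\cup A_2$ at $c$, with $a_i=\mathrm{ecc}_{A_i}(c)$ and $a_1\ge a_2$. Let $y_0\in A_2$ with $d(c,y_0)=a_2\ge1$. Its degree in $A_2^+$ equals its degree in $G_1$, so is at least $2$, and a new leaf of $A_2^+$ has distance $a_2+1$ from it. Lemma 15 gives $2R'(A_2^+)\ge a_2+1+\frac23$. By Lemma 7 with $\varepsilon=\frac13$ and Lemma 8, the graph $G_L$, which is $A_1$ plus a path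 of length $L=a_2$ at $c$, satisfies $R'(G_L)\le R'(G_1)-\frac13$ and $\tau(G_L)\ge\tau(G_1)$. Also $|E(G_L)|=|E(A_1)|+a_2\le|E(G_1)|<|E(B)|$, so (I) holds for $G_L$, and
$$2R'(B)\ge2R'(G_1)\ge2R'(G_L)+\tfrac23\ge\tau(G_L)+\tfrac23\ge\tau(G_1)+\tfrac23\ge\tau(B)+\tfrac23,$$
a contradiction.

(iii) *No two vertices of degree $2$ are adjacent.* There are no vertices of degree $1$, so by (3) deleting such an edge changes $R'$ by $\frac{0+0-1}2=-\frac12$, against (i).

**Step 2: choosing the set $X$.** Let $\Lambda$ be the set of vertices of degree $2$, an independent set, and $N=V(B)\setminus\Lambda\ne\emptyset$ the set of vertices of degree at least $3$. Each $\ell\in\Lambda$ has both neighbors in $N$, $\beta_\ell=0$, and there is no tie at $\ell$. Let $M$ be the multigraph whose nodes are the components of $B[N]$ and whose edges are the $\ell\in\Lambda$ with neighbors in two different components; it is connected, as $B$ is. Let $N_1$ be the vertex set of a node that is not a cut vertex of $M$, for example a leaf of a spanning tree of $M$; if $B[N]$ is connected,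 $N_1=N$. Vertices of $N_1$ have neighbors only in $N_1\cup\Lambda$.

**Step 3: $|N_1|\ge2$.** Suppose $N_1=\{h\}$. All neighbors of $h$ are in $\Lambda$, and $d_h\ge3$. Deleting all edges at $h$ but one keeps connectivity, and by (4) it changes $R'$ by $-1+\frac12$. This contradicts (i).

**Step 4: $\hat\Sigma$ is large.** By (ii) together with (2) and (3), $X=N_1$ is admissible, with $s^o_x=q_x:=|N(x)\cap\Lambda|$. Let $(h,x_1)$ be a good pair. Delete all edges at $h$ except $hx_1$; connectivity is kept, and the neighbors in $\Lambda$ contribute nothing to $\sum\beta$ or $\lambda$. So (i) and (4) give $\sum_{W_h\setminus x_1}\beta+\lambda(W_h\setminus x_1)>\frac23-\frac1{d_{x_1}}$, and by (6)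
$$\hat\Sigma(X)>\tfrac23. \tag{13}$$

In Lemma 13 we could remove all leaves. Here, if we deleted all edges from $N_1$ to $\Lambda$, we would disconnect the graph: a vertex of $\Lambda$ with both neighbors in $N_1$ must keep one of its two edges. So we delete about half of them, at random, and get half of $\hat\Sigma$: more than $\frac13$, exactly what contradicts (i).

**Step 5: the random deletion.** Let $O$ be the set of edges $x\ell$ with $x\in N_1$, $\ell\in\Lambda$ whose $\ell$ has its other neighbor outside $N_1$. If $N_1\ne N$, then $|O|\ge2$: since $B$ is connected, $O\ne\emptyset$, and if $O=\{x\ell\}$, then $\ell$ would be a cut vertex of $B$, separating $N_1$ from $N\setminus N_1$. Form a random set $E'$ as follows. For each $\ell\in\Lambda$ with both neighbors in $N_1$, put one of its two edges into $E'$, chosen uniformly. If $O\ne\emptyset$, choose $e_0\in O$ uniformly and put $O\setminus\{e_0\}$ into $E'$.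

*$B-E'$ is connected.* $B[N_1]$ is intact. If $N_1\ne N$, the remaining components of $B[N]$ are intact, and they are connected among themselves via vertices of $\Lambda$ that keep both edges, because $N_1$ is not a cut vertex of $M$. Every $\ell\in\Lambda$ keeps at least one edge. The vertex $\ell$ of $e_0$ keeps both edges and joins $N_1$ to the rest.

**Step 6: the change of $R'$.** Let $j_x$ be the number of edges of $E'$ at $x\in N_1$. Each edge from $x$ to $\Lambda$ is in $E'$ with probability $\frac12$ or $1-\frac1{|O|}\ge\frac12$, so $\mathbb E\,j_x\ge\frac{q_x}2$. Since $x$ has a neighbor in $N_1$, $d_x-j_x\ge1$. Put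
$$\kappa_x=\frac1{d_x-j_x}-\frac1{d_x}=\frac{j_x}{d_x(d_x-j_x)}\ge\frac{j_x}{d_x(d_x-1)} .$$
The deleted edges weigh $\sum_x\frac{j_x}{d_x}=\sum_x\kappa_x(d_x-j_x)$. Now look at the surviving edges. The $s_x-j_x$ edges from $x\in N_1$ to lower neighbors weighed $\frac1{d_x}$ and now weigh at most $\frac1{d_x-j_x}$, so they gain at most $\kappa_x$ each. A tie $uv$ in $N_1$ of degree $d$ now weighs $\frac1{d-\min(j_u,j_v)}$, so it gains exactly $\min(\kappa_u,\kappa_v)$. Every other edge has both ends outside $N_1$; as $\Lambda$ is independent, it has an end in $N\setminus N_1$, of unchanged degree at least $3$, and its other end is of unchanged degree or lies in $\Lambda$. So its weight does not change. Therefore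
$$R'(B)-R'(B-E')\ge\sum_x\kappa_x(d_x-s_x)-\sum_{\text{ties}}\min(\kappa_u,\kappa_v)=\sum_x\kappa_xa_x+\sum_{\text{ties}}\max(\kappa_u,\kappa_v),$$
where we used $d_x-s_x=a_x+t_x$ and that each tie at a vertex of $N_1$ has both ends in $N_1$.

**Step 7: expectation.** Since $\mathbb E\max(j_u,j_v)\ge\max(\mathbb E\,j_u,\mathbb E\,j_v)$,
$$\mathbb E\bigl[R'(B)-R'(B-E')\bigr]\ge\frac12\Bigl(\sum_{x\in N_1}\frac{q_xa_x}{d_x(d_x-1)}+\sum_{\text{ties}}\frac{\max(q_u,q_v)}{d(d-1)}\Bigr)=\frac12\hat\Sigma(X)>\frac13$$
by (13). The equality holds because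
$$\hat\Sigma(X)=\sum_{x\in N_1}\frac{q_x(a_x+t_x)}{d_x(d_x-1)}-\sum_{\text{ties}}\frac{\min(q_u,q_v)}{d(d-1)}$$
and a tie $uv$ receives $q_u+q_v-\min(q_u,q_v)=\max(q_u,q_v)$. So for some $E'$, necessarily nonempty, the proper connected spanning subgraph $B-E'$ has $R'(B-E')<R'(B)-\frac13$. This contradicts (i), and Theorem 3, and with it Theorem 4, is proved. $\blacksquare$
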